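
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{An $\Omega$-separable space whose product with a countable space is not $\Omega$-separable}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$, player II answers with open sets $U_n$ such that $x_n\in\overline{U_n}$, and I wins if $\bigcup_nU_n$ is dense. The space is $\Omega$-separable if I has a winning strategy. We construct in ZFC an $\Omega$-separable space $X$ and a countable space $Y$ such that $X\times Y$ is not $\Omega$-separable. This answers negatively the question whether the product of an $\Omega$-separable space and a separable space is $\Omega$-separable. The cardinal invariants of the example are the least possible, since a second factor with a countable $\pi$-base does no harm. It follows that $\Omega$-separability is not preserved by squares. We also give a game that is harder for I and has the following property: if I has a winning strategy in it on $X$, then all products of $X$ with separable spaces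 are $\Omega$-separable.
\end{abstract}

\section{The game and the question}

All spaces are nonempty and Tychonoff, that is, completely regular and Hausdorff. The game $\Omega$ on a space $X$ has two players, I and II. At move $n\in\omega$ player I picks a point $x_n\in X$, and II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. Player I wins the play if $\bigcup_{n\in\omega}U_n$ is dense in $X$; otherwise II wins. The space $X$ is \emph{$\Omega$-separable} if I has a winning strategy.

If $X$ is separable, then I wins without looking at the answers, by enumerating a countable dense set: its points lie in $\overline{\bigcup_nU_n}$. So the definition relaxes separability by allowing I to learn from II. The following simple case shows what there is to learn.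

\begin{example}\label{ex:cube}
For every infinite cardinal $\kappa$ the cube $2^\kappa$ is $\Omega$-separable. Recall that $2^\kappa$ satisfies the countable chain condition (\emph{ccc}, or Souslin property): every disjoint family of nonempty open sets is countable. Hence for every open $U$ there is a countable family $\mathcal B_U$ of basic clopen subsets of $U$ with $\bigcup\mathcal B_U$ dense in $U$; let $K_U\subset\kappa$ be the countable set of coordinates used by $\mathcal B_U$. Call $\{\alpha:z(\alpha)=1\}$ the support of $z\in2^\kappa$. Player I builds countable sets $K_0\subset K_1\subset\dots$ with $K_{U_n}\subset K_{n+1}$ and, by bookkeeping, plays all points whose support is finite and contained in $K=\bigcup_nK_n$. Now let $z$ be any point with finite support; such points are dense. Replacing its values outside $K$ by $0$ we obtain a point that was played, say $x_n$. The set $\overline{U_n}=\overline{\bigcup\mathcal B_{U_n}}$ is the closure of a set depending only on the coordinates in $K$, so it depends only on these coordinates too. As $z$ and $x_n$ agree on $K$, we get $z\in\overline{U_n}$. Thus $\bigcup_nU_n$ is dense.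
\end{example}

It is known \cite{game} that all Dugundji spaces and all products of separable spaces are $\Omega$-separable, that $\Omega$-separability implies the ccc, and that first countable $\Omega$-separable spaces are separable. The following question is posed in \cite{game}:
\begin{quote}
\emph{Is the product of an $\Omega$-separable space and a separable space $\Omega$-separable?}
\end{quote}

One is inclined to guess ``yes''. If $T$ is a countable dense subset of $Y$, player I could interleave countably many runs, one on each slice $X\times\{t\}$, $t\in T$. For many $Y$ this works (Theorem~\ref{thm:pibase}). Nevertheless the answer is negative, and it is negative already for countable $Y$.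

Recall that the weight $w(Y)$ is the least size of a base of $Y$. A $\pi$-base of $Y$ is a family of nonempty open sets such that every nonempty open set contains a member of the family, and the $\pi$-weight $\pi w(Y)$ is the least size of a $\pi$-base.

\begin{theorem}\label{thm:main}
There are an $\Omega$-separable space $X$ with $|X|=\pi w(X)=\omega_1$ and a countable space $Y$ with $w(Y)=\omega_1$ such that $X\times Y$ is not $\Omega$-separable. Moreover, $X\times Y'$ is not $\Omega$-separable for every Tychonoff space $Y'$ containing $Y$ as a dense subspace; in particular there is such a $Y'$ that is compact, zero-dimensional, separable and of weight $\omega_1$.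
\end{theorem}

\begin{theorem}\label{thm:pibase}
If $X$ is $\Omega$-separable and $\pi w(Y)\le\omega$, then $X\times Y$ is $\Omega$-separable. Consequently all the cardinals $|X|=\pi w(X)=\omega_1$, $|Y|=\omega$ and $w(Y)=\omega_1$ in Theorem~\ref{thm:main} are the least possible.
\end{theorem}

\begin{theorem}\label{thm:square}
There is an $\Omega$-separable space $S$ such that $S\times S$ is not $\Omega$-separable.
\end{theorem}

Finally, let $\Omega^*$ be the following game on $X$. At move $n$ player I picks $x_n\in X$ and II picks a countable indexed family $\mathcal U_n$ of open sets. \emph{After all moves}, II chooses subfamilies $\mathcal V_n\subset\mathcal U_n$ such that $x_n\in\overline{\bigcup\mathcal V_n}$ for all $n$. Player II wins if this can be done so that $\bigcup_n\bigcup\mathcal V_n$ is not dense; otherwise I wins.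

\begin{theorem}\label{thm:star}
If I has a winning strategy in $\Omega^*$ on $X$, then $X$ is $\Omega$-separable, and $X\times Y$ is $\Omega$-separable for every separable $Y$. On the $\Omega$-separable space $X$ of Theorem~\ref{thm:main}, player I has no winning strategy in $\Omega^*$.
\end{theorem}

Theorems~\ref{thm:main}--\ref{thm:star} are theorems of ZFC. In Section~\ref{sec:pibase} we prove Theorem~\ref{thm:pibase} and see what stops its proof in general. Section~\ref{sec:one} shows the mechanism of the counterexample on a single coordinate. Sections~\ref{sec:cross} and \ref{sec:X} pass to finitely many and then to $\omega_1$ coordinates and define $X$. Section~\ref{sec:win} contains I's strategy on $X$. Section~\ref{sec:lose} contains II's defense on $X\times Y$ and completes the proof of Theorem~\ref{thm:main}. Theorems~\ref{thm:square} and \ref{thm:star} are proved in Section~\ref{sec:rest}.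

\section{Second factors with a countable $\pi$-base}\label{sec:pibase}

\begin{proof}[Proof of Theorem~\ref{thm:pibase}]
Let $\{B_m:m\in\omega\}$ be a $\pi$-base of $Y$ (repetitions are allowed), let $y_m\in B_m$, and let $\sigma$ be a winning strategy for I on $X$. Player I interleaves runs of $\sigma$ indexed by $m\in\omega$, giving infinitely many moves to each run. When $\sigma$ suggests $x$ in run $m$, I plays $(x,y_m)$. When II answers $W$, I feeds to $\sigma$ the open set
\[
U=\pi_X\bigl(W\cap(X\times B_m)\bigr).
\]
This answer is legal: if $G\ni x$ is open, then $G\times B_m$ is a neighborhood of $(x,y_m)$, so it meets $W$, that is, $G\cap U\ne\emptyset$. As $\sigma$ wins, the sets $U$ fed in run $m$ have dense union in $X$. So for every nonempty open $O\subset X$ and every $m$ some answer $W$ meets $O\times B_m$. The boxes $O\times B_m$ form a $\pi$-base of $X\times Y$, so II's answers have dense union.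

For the second statement, suppose that $X$ is $\Omega$-separable, $Y$ is separable and $X\times Y$ is not $\Omega$-separable. If $|X|\le\omega$ or $\pi w(X)\le\omega$, then $X$ is separable; then $X\times Y$ is separable, hence $\Omega$-separable, a contradiction. If $w(Y)\le\omega$, the first part gives a contradiction. Finally, $Y$ is infinite, since a finite space has finite weight.
\end{proof}

The proof uses one neighborhood $B_m$ of $y_m$ per run. Suppose that $Y$ is only countable. Player I can still play all $(x,t)$ with $t\in Y$ and $x$ suggested by a strategy. If II answers $W$, then for \emph{every} neighborhood $B$ of $t$ the open set $U_B=\pi_X(W\cap(X\times B))$ has $x$ in its closure, but $U_B$ shrinks with $B$, and there may be uncountably many $B$. Player I must feed something to his strategy now, while it is only after the play that we choose the $B$ for which we want density. To build a counterexample we look for open sets $W$ that accumulate at many points $(x,t)$ and whose parts $W\cap(X\times B)$ can be hurt by a $B$ chosen afterward, while no open subset of $X$ alone can be hurt in this way.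

\section{One coordinate}\label{sec:one}

\subsection*{A countable set with many independent halves}

Let $\Lambda$ be the set of nonzero countable limit ordinals. The next fact is a case of the Hewitt--Marczewski--Pondiczery theorem (a product of at most continuum many separable spaces is separable), with a small addition. \emph{There is a countable dense set $Q\subset2^\Lambda$, and we may take it closed under the map $k\mapsto 1-k$.} Indeed, fix an injection $r:\Lambda\to\mathbb R$ and let $Q$ consist of the functions $k_B$, where $B$ is in the algebra of subsets of $\mathbb R$ generated by the intervals $[p,q)$ with rational endpoints, and $k_B(\delta)=1$ iff $r(\delta)\in B$. This algebra is countable, and $1-k_B=k_{\mathbb R\setminus B}$. Given a finite partial function $s$ from $\Lambda$ to $2$, separate the points $r(\delta)$, $\delta\in\operatorname{dom}s$, by disjoint intervals of this kind and let $B$ be the union of those with $s(\delta)=1$; then $k_B\supset s$.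

We fix such a $Q$ with the subspace topology. For a finite partial function $s$ from $\Lambda$ to $2$ put $Q(s)=\{k\in Q:s\subset k\}$. These sets are nonempty and form a base of $Q$. Every $Q(s)$ is infinite: if $d\subset\Lambda\setminus\operatorname{dom}s$ has $m$ elements, then the extensions $s'$ of $s$ with domain $d\cup\operatorname{dom}s$ give $2^m$ disjoint nonempty sets $Q(s')\subset Q(s)$, and $m$ is arbitrary. So $Q$ has no isolated points. For $\delta\in\Lambda$ put
\[
J_\delta=\{k\in Q:k(\delta)=1\},\qquad E_\delta=Q\setminus J_\delta=\{k\in Q:k(\delta)=0\},
\]
and for finite $T\subset\Lambda$ let $E_T=\bigcap_{\delta\in T}E_\delta$ and $J_T=\bigcap_{\delta\in T}J_\delta$, with $E_\emptyset=J_\emptyset=Q$. The sets $E_T$ and $J_T$ are nonempty and open.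

Recall that a set is nowhere dense if its closure has empty interior. Let
\[
\mathcal F=\{N\subset Q:Q\setminus N\text{ is nowhere dense in }Q\}.
\]
This is a proper filter, and it contains all cofinite sets because $Q$ has no isolated points. Call $D\subset Q$ \emph{positive} if it meets every $N\in\mathcal F$. This means that $D$ is not nowhere dense, i.e.\ that $D\cap Q(s)$ is dense in $Q(s)$ for some $s$. In particular, nonempty open sets are positive. We say that something holds for \emph{$\mathcal F$-many} $k$ if the set of such $k$ belongs to $\mathcal F$.

\begin{lemma}\label{lem:positive}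
For every positive $D$ there is a finite $M\subset\Lambda$ such that $D\cap E_T$ is positive for every finite $T\subset\Lambda\setminus M$.
\end{lemma}
\begin{proof}
Let $D\cap Q(s)$ be dense in $Q(s)$ and $M=\operatorname{dom}s$. If $T\cap M=\emptyset$, then $s'=s\cup(T\times\{0\})$ is a function, and $Q(s')$ is a nonempty open subset of $Q(s)$ contained in $E_T$. So $D\cap E_T\supset D\cap Q(s')$, and the latter set is dense in $Q(s')$.
\end{proof}

\subsection*{The two test spaces}

Let $Z=Q\cup\{\infty\}$ with $\infty\notin Q$, where points of $Q$ are isolated and the neighborhoods of $\infty$ are the sets containing some $N\cup\{\infty\}$, $N\in\mathcal F$. Let $Y=[Q]^{<\omega}$ be the set of finite subsets of $Q$ with the topology that makes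
\begin{equation}\label{eq:Y}
e\longmapsto\bigl(\chi_e,\ (\text{truth value of }e\subset J_\delta)_{\delta\in\Lambda}\bigr)\in2^{Q\sqcup\Lambda}
\end{equation}
an embedding. Thus $Y$ is countable, zero-dimensional and Hausdorff, and $w(Y)\le\omega_1$. The sets
\[
V_\delta=\{e\in Y:e\subset J_\delta\}\qquad(\delta\in\Lambda)
\]
are open and contain $\emptyset$.

\begin{lemma}\label{lem:addpoint}
If $V\subset Y$ is open, $e\in V$ and $N\in\mathcal F$, then there is $k\in N$ with $e\cup\{k\}\in V$.
\end{lemma}
\begin{proof}
We may assume that
\[
V=\{e':e'\cap r=e\cap r\text{ and }(e'\subset J_\delta\Leftrightarrow e\subset J_\delta)\text{ for all }\delta\in c\}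
\]
for finite $r\subset Q$ and $c\subset\Lambda$. Let $T=\{\delta\in c:e\subset J_\delta\}$. If $k\in J_T\setminus r$, then $e\cup\{k\}\in V$: the trace on $r$ is unchanged; if $\delta\in T$ then $e\cup\{k\}\subset J_\delta$; if $\delta\in c\setminus T$ then $e\not\subset J_\delta$, so $e\cup\{k\}\not\subset J_\delta$. As $J_T$ is nonempty and open, it is positive, and $N\setminus r\in\mathcal F$; so there is $k\in J_T\cap N\setminus r$.
\end{proof}

The whole construction rests on the following contrast.

\begin{proposition}\label{prop:contrast}
\textup{(a)} If $U\subset Q$ and $\infty\in\overline U$ in $Z$, then there is a finite $M\subset\Lambda$ such that $\infty\in\overline{U\cap E_\delta}$ for all $\delta\in\Lambda\setminus M$.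

\textup{(b)} The set $W=\{(k,e)\in Q\times Y:k\in e\}$ is open in $Z\times Y$ and $\{\infty\}\times Y\subset\overline W$, but $W\cap\bigl((E_\delta\cup\{\infty\})\times V_\delta\bigr)=\emptyset$ for every $\delta\in\Lambda$.
\end{proposition}
\begin{proof}
For $U\subset Q$ we have $\infty\in\overline U$ iff $U$ is positive, so (a) is Lemma~\ref{lem:positive} for $T=\{\delta\}$. In (b), $W=\bigcup_k\{k\}\times\{e:k\in e\}$ is open. If $(N\cup\{\infty\})\times V$ is a neighborhood of $(\infty,e)$ with $N\in\mathcal F$ and $V$ open, Lemma~\ref{lem:addpoint} gives $k\in N$ with $e\cup\{k\}\in V$, and then $(k,e\cup\{k\})$ is in the neighborhood and in $W$. If $(k,e)\in W$ and $e\in V_\delta$, then $k\in e\subset J_\delta$, so $k\notin E_\delta$.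
\end{proof}

So an open subset of $Z$ accumulating at $\infty$ survives the restriction of its points to $E_\delta$ for all but finitely many $\delta$. In the product there is one open set that accumulates everywhere on $\{\infty\}\times Y$ and is killed by restricting to $E_\delta\cup\{\infty\}$ on the left and to $V_\delta$ on the right, for \emph{every} $\delta$.

To make a game out of this, we take $\omega_1$ coordinates $\alpha$, each carrying a copy $W_\alpha$ of the set $W$; these copies will be the answers of II. We add to the points of the first factor a finite set $p\subset\Lambda$, where ``$\delta\in p$'' means ``the coordinates in a certain set $A_\delta\subset\delta$ take values in $E_\delta\cup\{\infty\}$''. Then II wins if all his answers are $W_\alpha$ with $\alpha\in A_\delta$ for one $\delta$. The work is to do this in such a way that I still wins on the first factor.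

\section{Finitely many coordinates: the cross topology}\label{sec:cross}

On a finite power of $Z$ the product topology is the wrong choice: the analogue of Proposition~\ref{prop:contrast}(a), with $Q^2$, $(\infty,\infty)$ and $E_\delta\times E_\delta$ in place of $Q$, $\infty$ and $E_\delta$, fails. Let $\iota:Q\to Q$, $\iota(k)=1-k$, and $\Gamma=\{(k,\iota(k)):k\in Q\}$. Since $\iota$ is a homeomorphism of $Q$, it preserves $\mathcal F$; so for $N_1,N_2\in\mathcal F$ there is $k\in N_1\cap\iota^{-1}(N_2)$, and $(\infty,\infty)$ is in the product closure of $\Gamma$. But $\Gamma\cap(E_\delta\times E_\delta)=\emptyset$ for \emph{every} $\delta$.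

We therefore use a finer topology, in which convergence takes place along one coordinate at a time. For finite $a\subset\omega_1$, $u\in Z^a$, $i\in a$ with $u(i)=\infty$ and $k\in Q$ let $u^i_k$ be $u$ with its value at $i$ changed to $k$. Call $O\subset Z^a$ \emph{open} if
\[
\{k\in Q:u^i_k\in O\}\in\mathcal F\qquad\text{for all }u\in O\text{ and }i\in a\text{ with }u(i)=\infty.
\]
As $\mathcal F$ is a filter, this is a topology; on $Z^{\{i\}}$ it is the topology of $Z$. From now on $Z^a$ carries this \emph{cross topology}. Passing to complements:
\begin{equation}\label{eq:closed}
\begin{aligned}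
&C\subset Z^a\text{ is closed iff }C\text{ contains every }u\in Z^a\text{ for which there is}\\
&i\in a\text{ such that }u(i)=\infty\text{ and }\{k:u^i_k\in C\}\text{ is positive}.
\end{aligned}
\end{equation}
For instance, the set $\Gamma$ above is now closed, since each horizontal or vertical line meets it in at most one point.

We shall use two immediate consequences of the definition. If $a\subset b$, the restriction $Z^b\to Z^a$ is continuous: for $w\in Z^b$ with $w(i)=\infty$, the restriction of $w^i_k$ to $a$ is $(w\restriction a)^i_k$ if $i\in a$, and $w\restriction a$ otherwise. If $b\cap a_1=\emptyset$, $O\subset Z^{b\cup a_1}$ is open and $v\in Z^{a_1}$, then the slice $\{u\in Z^b:u\cup v\in O\}$ is open, since $u^i_k\cup v=(u\cup v)^i_k$.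

\begin{lemma}\label{lem:zerodim}
$Z^a$ is Hausdorff and zero-dimensional, that is, it has a base of clopen sets.
\end{lemma}
\begin{proof}
For $i\in a$ and $k\in Q$ the set $\{w:w(i)=k\}$ is open, since changing an infinite coordinate of such a $w$ does not affect the $i$-th one. Its complement is open because $Q\setminus\{k\}\in\mathcal F$. Two different points differ at some $i$, where one of them has a value in $Q$, so such a clopen set separates them.

Now let $u\in U$ with $U$ open, and let $c=\{i\in a:u(i)\in Q\}$. To find a clopen $V$ with $u\in V\subset U$, we admit those points near $u$ that remain in $U$ when any of their coordinates outside $c$ are reset to $\infty$. For $w\in Z^a$ and $c\subset b\subset a$ let $w_b$ equal $w$ on $b$ and $\infty$ on $a\setminus b$. Put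
\[
V=\{w\in Z^a:w\restriction c=u\restriction c\text{ and }w_b\in U\text{ whenever }c\subset b\subset a\}.
\]
Then $u\in V$, because $u_b=u$ for all such $b$, and $V\subset U$, because $w_a=w$.

\emph{$V$ is open.} Let $w\in V$ and $w(i)=\infty$; then $i\notin c$. The point $(w^i_k)_b$ is $w_b\in U$ if $i\notin b$, and $(w_b)^i_k$ if $i\in b$; in the second case it is in $U$ for $\mathcal F$-many $k$. There are finitely many $b$, so $w^i_k\in V$ for $\mathcal F$-many $k$.

\emph{$V$ is closed.} Let $w\notin V$ and $w(i)=\infty$. If $w(j)\ne u(j)$ for some $j\in c$, then $w^i_k(j)\ne u(j)$ for all $k$ with at most one exception, so $w^i_k\notin V$ for $\mathcal F$-many $k$. Otherwise $w\restriction c=u\restriction c$, so $i\notin c$, and $w_b\notin U$ for some $b$ with $c\subset b\subset a$. Put $b'=b\setminus\{i\}\supset c$. Then $(w^i_k)_{b'}=w_{b'}=w_b\notin U$, the last equality because $w(i)=\infty$. So $w^i_k\notin V$ for all $k$.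
\end{proof}

In the cross topology, closures are obtained by iterating one-coordinate closures finitely often, because each effective step uses up one more infinite coordinate. For finite $b\subset\omega_1$ and $R\subset Z^b$ let $R^0=R$ and
\[
R^{j+1}=R^j\cup\{u\in Z^b:\text{for some }i\in b,\ u(i)=\infty\text{ and }\{k:u^i_k\in R^j\}\text{ is positive}\}.
\]
An $i$ as in this definition is called a \emph{witness} for $u\in R^{j+1}$.

\begin{lemma}\label{lem:closure}
$\overline R=R^{|b|}$ for all $R\subset Z^b$.
\end{lemma}
\begin{proof}
By \eqref{eq:closed} and induction, $R^j\subset\overline R$ for all $j$; and if $R^{|b|+1}=R^{|b|}$, then $R^{|b|}$ is closed. So it suffices to show by induction on $j$ that every $u\in R^{j+1}\setminus R^j$ has at least $j+1$ infinite coordinates; for $j=|b|$ this is impossible. For $j=0$ the witness is an infinite coordinate. Let $j\ge1$ and let $i$ be a witness for $u\in R^{j+1}$. Since $u\notin R^j$, the set $\{k:u^i_k\in R^{j-1}\}$ is not positive, while $\{k:u^i_k\in R^j\}$ is. So $u^i_k\in R^j\setminus R^{j-1}$ for some $k$. This point has at least $j$ infinite coordinates by induction, and $u$ has one more.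
\end{proof}

Now we can extend Proposition~\ref{prop:contrast}(a) to finitely many coordinates.

\begin{lemma}[Survival]\label{lem:survival}
For every finite $b\subset\omega_1$ and every $R\subset Z^b$ there is a countable $M(R)\subset\Lambda$ with the following property. Let $T_i\subset\Lambda\setminus M(R)$ be finite for $i\in b$, and let
\[
P=\{u\in Z^b:u(i)\in E_{T_i}\cup\{\infty\}\text{ for all }i\in b\}.
\]
Then $\overline R\cap P\subset\overline{R\cap P}$.
\end{lemma}
\begin{proof}
For all $j<|b|$, $u\in Z^b$ and $i\in b$ with $u(i)=\infty$ for which $D=\{k:u^i_k\in R^j\}$ is positive, take a finite $M$ as in Lemma~\ref{lem:positive} for $D$. Let $M(R)$ be the union of these sets $M$. It is countable because $Z^b$ is countable.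

Let $P$ be as in the lemma. By Lemma~\ref{lem:closure} it suffices to show by induction on $j\le|b|$ that $R^j\cap P\subset\overline{R\cap P}$. This is clear for $j=0$. Let $j<|b|$ and $u\in(R^{j+1}\setminus R^j)\cap P$ with witness $i$ and $D=\{k:u^i_k\in R^j\}$. By the choice of $M(R)$, the set $D\cap E_{T_i}$ is positive. For all $k$ in it, $u^i_k\in R^j\cap P\subset\overline{R\cap P}$. Hence $u\in\overline{R\cap P}$ by \eqref{eq:closed}.
\end{proof}

\section{The space $X$}\label{sec:X}

For each $\delta\in\Lambda$ fix a cofinal set $A_\delta\subset\delta$ of order type $\omega$. We shall use constantly that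
\begin{equation}\label{eq:ladder}
A_\delta\cap\nu\text{ is finite for every }\nu<\delta .
\end{equation}

The points of $X$ are the pairs $(f,p)$ where $f:\omega_1\to Z$ has finite support $\operatorname{supp}f=\{\alpha:f(\alpha)\ne\infty\}$, $p\subset\Lambda$ is finite, and
\[
(\star)\qquad\text{if }\delta\in p\text{ and }\alpha\in A_\delta\cap\operatorname{supp}f,\text{ then }f(\alpha)\in E_\delta .
\]
For finite $a\subset\omega_1$, open $O\subset Z^a$, finite $c\subset\Lambda$ and $q\subset c$ let
\[
[a,O;c,q]=\{(f,p)\in X:f\restriction a\in O,\ p\cap c=q\}.
\]
Since restrictions are continuous, these \emph{basic} sets form a base of the topology that $X$ inherits from $\prod_aZ^a\times2^\Lambda$ ($a$ ranging over finite subsets of $\omega_1$) through the injection $(f,p)\mapsto((f\restriction a)_a,\chi_p)$. By Lemma~\ref{lem:zerodim}, $X$ is zero-dimensional and Hausdorff, hence Tychonoff. Clearly $|X|=\omega_1$. Every point $(f,p)$ has arbitrarily small basic neighborhoods $[a,O;c,p]$ with $a\supset\operatorname{supp}f$ and $c\supset p$: just enlarge $a$ and $c$, replacing $O$ by its preimage under the restriction.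

For $\gamma<\omega_1$ let $X_\gamma=\{(f,p)\in X:\operatorname{supp}f\subset\gamma,\ p\subset\gamma\}$, a countable set, nonempty because it contains the point with $f$ constantly $\infty$ and $p=\emptyset$. For $z=(f,p)\in X$ let the \emph{truncation} $\tau_\gamma(z)$ be $(f',p\cap\gamma)$, where $f'$ is $f$ on $\gamma$ and $\infty$ elsewhere. It satisfies $(\star)$, so $\tau_\gamma(z)\in X_\gamma$, and
\begin{equation}\label{eq:trunc}
\text{if }a\cup c\subset\gamma,\text{ then }z\in[a,O;c,q]\text{ iff }\tau_\gamma(z)\in[a,O;c,q].
\end{equation}

\begin{proposition}\label{prop:ccc}
$X$ satisfies the ccc.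
\end{proposition}
\begin{proof}
The idea is to amalgamate two members of a $\Delta$-system; by \eqref{eq:ladder}, the upper one restricts only finitely many coordinates in the range of infinitely many lower ones, so some lower one is not affected.

Given nonempty open sets $B_\alpha$, $\alpha<\omega_1$, we find two that meet. After shrinking, let $z_\alpha=(f_\alpha,p_\alpha)\in B_\alpha=[a_\alpha,O_\alpha;c_\alpha,p_\alpha]$ with $a_\alpha\supset\operatorname{supp}f_\alpha$ and $c_\alpha\supset p_\alpha$. Put $h_\alpha=a_\alpha\cup c_\alpha$. By the $\Delta$-system lemma there are an uncountable $I\subset\omega_1$ and a finite $h$ with $h_\alpha\cap h_\beta=h$ for all $\alpha\ne\beta$ in $I$. Thinning out $I$ further, we may assume that $f_\alpha\restriction h$ and $p_\alpha\cap h$ do not depend on $\alpha\in I$, as there are only countably many possibilities. If $h_\alpha=h$ for two different $\alpha\in I$, the corresponding points $z_\alpha$ coincide and we are done. So we may assume that all $h_\alpha\setminus h$, $\alpha\in I$, are nonempty; they are pairwise disjoint.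

Pick distinct $\alpha_n\in I$ $(n<\omega)$, let $\nu=\sup\bigcup_nh_{\alpha_n}$, and pick $\beta\in I$ with $\min(h_\beta\setminus h)>\nu$. For $\delta\in p_\beta\setminus h$ we have $\delta>\nu$, so $A_\delta\cap(\nu+1)$ is finite by \eqref{eq:ladder} (as $\delta$ is a limit, $\nu+1<\delta$). The sets $h_{\alpha_n}\setminus h\subset\nu+1$ are disjoint, so there is $n$ such that $\alpha=\alpha_n$ satisfies
\begin{equation}\label{eq:avoid}
(h_\alpha\setminus h)\cap A_\delta=\emptyset\qquad\text{for all }\delta\in p_\beta\setminus h .
\end{equation}

Let $f$ be $f_\alpha$ on $h_\alpha$, $f_\beta$ on $h_\beta$, and $\infty$ elsewhere, and let $p=p_\alpha\cup p_\beta$. Since $p_\alpha\cap h=p_\beta\cap h$ and $h_\alpha\cap h_\beta=h$, we have $p\cap h_\alpha=p_\alpha$ and $p\cap h_\beta=p_\beta$. So $(f,p)\in B_\alpha\cap B_\beta$ as soon as $(f,p)\in X$. To check $(\star)$, let $\delta\in p$ and $i\in A_\delta\cap\operatorname{supp}f$. If $\delta$ and $i$ both lie in $h_\alpha$, or both in $h_\beta$, we use $(\star)$ for $z_\alpha$ or $z_\beta$. If $\delta\in h_\alpha\setminus h$ and $i\in h_\beta\setminus h$, then $i>\nu\ge\delta$, contradicting $A_\delta\subset\delta$. If $\delta\in h_\beta\setminus h$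 and $i\in h_\alpha\setminus h$, then $\delta\in p_\beta\setminus h$, and $i\in A_\delta$ contradicts \eqref{eq:avoid}.
\end{proof}

\begin{remark}
Property \eqref{eq:ladder} cannot simply be dropped. If we took $A_\delta=\delta$ for all $\delta$ in the definition of $X$, the resulting space would not even be ccc, hence not $\Omega$-separable by Lemma~\ref{lem:ccc} below. Indeed, as $Q$ is countable and every $\delta$ satisfies $k(\delta)=1$ for some $k\in Q$, there is $k\in Q$ with uncountable $T=\{\delta:k(\delta)=1\}$. The sets $\{(f,p):f(\delta)=k,\ \delta\in p\}$, $\delta\in T$, are nonempty and open, and they are disjoint: a common point for $\alpha<\delta$ in $T$ would have $\delta\in p$, $\alpha\in A_\delta$ and $f(\alpha)=k\notin E_\delta$.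
\end{remark}

\section{Player I wins on $X$}\label{sec:win}

\begin{proposition}\label{prop:win}
$X$ is $\Omega$-separable.
\end{proposition}

The strategy is that of Example~\ref{ex:cube}: I learns a countable ordinal $\gamma$ and plays all points of $X_\gamma$. Given $z=(f,p)$, the truncation $\tau_\gamma(z)=x_n$ was played, and we want $z\in\overline{U_n}$. There is a new difficulty. Truncation forgets the part $p\setminus\gamma$ of $p$, and this part restricts coordinates below $\gamma$: if $\xi\in p\setminus\gamma$, then the coordinates in $A_\xi\cap\gamma$ must take values in $E_\xi\cup\{\infty\}$. So we must approximate $\tau_\gamma(z)$ by points of $U_n$ that obey restrictions unknown during the play. By \eqref{eq:ladder} only finitely many coordinates below a given $\nu<\gamma$ are concerned, and Lemma~\ref{lem:survival} says that new restrictions are harmless once I has moved beyond a countable set depending on $U_n$ and $\nu$. (It is important to work below $\nu<\gamma$ rather than below $\gamma$: possibly $\gamma\in p$, and $A_\gamma\cap\gamma$ is infinite.)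

\begin{proof}
\emph{Preparations.} By the ccc, fix for each open $U\subset X$ a countable family $\mathcal B_U$ of basic sets contained in $U$ with $\bigcup\mathcal B_U$ dense in $U$ (a maximal disjoint family of nonempty basic subsets of $U$ will do). Let $\nu(U)<\omega_1$ be such that $a\cup c\subset\nu(U)$ for all $[a,O;c,q]\in\mathcal B_U$. For $\nu(U)\le\nu<\omega_1$ and finite sets $b\subset\nu$, $c\subset\Lambda\cap\nu$ and $q\subset c$ let
\[
R(U,\nu,b,c,q)=\bigl\{f\restriction b:(f,p)\in X_\nu\cap\textstyle\bigcup\mathcal B_U,\ p\cap c=q\bigr\}\subset Z^b .
\]
For fixed $U$ and $\nu$ there are countably many choices of $(b,c,q)$. Let $\mu(U,\nu)<\omega_1$ be larger than $\nu$ and larger than all elements of all the countable sets $M(R(U,\nu,b,c,q))$ given by Lemma~\ref{lem:survival}.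

\emph{The strategy.} I builds countable ordinals $\gamma_0<\gamma_1<\dots$ with $\gamma_0=\omega$. At move $n$ he plays a point of some $X_{\gamma_m}$ with $m\le n$, chosen by bookkeeping so that all points of the countable set $\bigcup_mX_{\gamma_m}$ get played in the end. After II's answer $U_n$, I picks $\gamma_{n+1}>\gamma_n$ larger than $\nu(U_i)$ for all $i\le n$, and larger than $\mu(U_i,\gamma_j)$ for all $i,j\le n$ with $\gamma_j\ge\nu(U_i)$. Let $\gamma=\sup_n\gamma_n$. As supports and the sets $p$ are finite, $X_\gamma=\bigcup_nX_{\gamma_n}$, so all points of $X_\gamma$ are played.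

\emph{The strategy wins.} Let $z=(f,p)\in X$ be arbitrary. Then $\tau_\gamma(z)=x_n$ for some $n$. Let $U=U_n$, so $\tau_\gamma(z)\in\overline U$. We claim that $z\in\overline U$; as $z$ is arbitrary, this shows that $\bigcup_nU_n$ is dense. Let $[a,O;c,p]\ni z$ be a basic neighborhood with $a\supset\operatorname{supp}f$ and $c\supset p$, and put
\[
a_0=a\cap\gamma,\quad a_1=a\setminus\gamma,\quad c_0=c\cap\gamma,\quad p_0=p\cap\gamma,\quad p_1=p\setminus\gamma .
\]
Choose $j$ so large that $\nu:=\gamma_j$ satisfies $\nu\ge\nu(U)$ and $a_0\cup c_0\subset\nu$. Then $\mu(U,\nu)<\gamma$ by the choice of $\gamma_{\max(n,j)+1}$. For $\xi\in p_1$ we have $\nu<\gamma\le\xi$, so $A_\xi\cap\nu$ is finite. Hence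
\[
b=a_0\cup\bigcup_{\xi\in p_1}(A_\xi\cap\nu)
\]
is a finite subset of $\nu$. For $i\in b$ let $T_i=\{\xi\in p_1:i\in A_\xi\}$, let $P$ be the set of $u\in Z^b$ with $u(i)\in E_{T_i}\cup\{\infty\}$ for all $i\in b$, and let $R=R(U,\nu,b,c_0,p_0)$. Thus $R$ consists of the traces on $b$ of certain points of $U$, and $P$ expresses the restrictions that $p_1$ imposes below $\nu$.

\emph{Step 1: $f\restriction b\in\overline R$.} Let $G\ni f\restriction b$ be open in $Z^b$. Since $p\cap c_0=p_0$, the set $[b,G;c_0,p_0]$ is a neighborhood of $\tau_\gamma(z)$. So it meets $U$, and therefore meets some $B\in\mathcal B_U$, say at $w$. All coordinates used by $B$ and by $[b,G;c_0,p_0]$ are below $\nu$, so by \eqref{eq:trunc} the point $\tau_\nu(w)\in X_\nu$ also lies in both sets. The restriction of its first component to $b$ is in $R\cap G$.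

\emph{Step 2: $f\restriction b\in\overline{R\cap P}$.} By $(\star)$ for $z$ we have $f\restriction b\in P$. For $i\in b$ and $\xi\in T_i$ we have $\xi\ge\gamma>\mu(U,\nu)$, so $\xi\notin M(R)$. Now apply Step 1 and Lemma~\ref{lem:survival}.

\emph{Step 3: $U$ meets $[a,O;c,p]$.} Note that $a_0\subset b$ and $b\cap a_1=\emptyset$. The set $G=\{u\in Z^b:(u\restriction a_0)\cup(f\restriction a_1)\in O\}$ is open, being a slice of the preimage of $O$ under the restriction $Z^{b\cup a_1}\to Z^a$, and it contains $f\restriction b$. By Step 2 pick $u\in R\cap P\cap G$, and then $B\in\mathcal B_U$ and $(f',p')\in X_\nu\cap B$ with $f'\restriction b=u$ and $p'\cap c_0=p_0$. Let $f''$ equal $f'$ on $\nu$, $\infty$ on $[\nu,\gamma)$ and $f$ on $[\gamma,\omega_1)$, and let $p''=p'\cup p_1$. We check three things.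

First, $(f'',p'')\in X$. If $\delta\in p'$, then $A_\delta\subset\delta<\nu$, and $f''=f'$ below $\nu$, so the requirement holds by $(\star)$ for $(f',p')$. Let $\xi\in p_1$ and $\alpha\in A_\xi\cap\operatorname{supp}f''$. If $\alpha\ge\gamma$, use $(\star)$ for $z$. Otherwise $\alpha<\nu$, so $\alpha\in b$ and $\xi\in T_\alpha$, and $f''(\alpha)=u(\alpha)\in E_{T_\alpha}\subset E_\xi$ because $u\in P$.

Second, $(f'',p'')\in B\subset U$, because $B$ uses only coordinates below $\nu$, and there $(f'',p'')$ agrees with $(f',p')$.

Third, $(f'',p'')\in[a,O;c,p]$: we have $f''\restriction a=(u\restriction a_0)\cup(f\restriction a_1)\in O$ and, as $p'\subset\nu$ and $p_1\subset c$, $p''\cap c=(p'\cap c_0)\cup p_1=p_0\cup p_1=p$.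

So $U\cap[a,O;c,p]\ne\emptyset$, as claimed.
\end{proof}

\section{Player I does not win on $X\times Y$}\label{sec:lose}

Let $Y$ and $V_\delta$ be as in Section~\ref{sec:one}. For $\alpha<\omega_1$ let
\[
W_\alpha=\{((f,p),e)\in X\times Y:f(\alpha)\in e\}=\bigcup_{k\in Q}\{(f,p)\in X:f(\alpha)=k\}\times\{e\in Y:k\in e\},
\]
an open set; it is the set $W$ of Proposition~\ref{prop:contrast} placed at coordinate $\alpha$. For $\delta\in\Lambda$ let $H_\delta=\{(f,p)\in X:\delta\in p\}$. This set is open, and it is nonempty since it contains the point with $f$ constantly $\infty$ and $p=\{\delta\}$.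

\begin{lemma}\label{lem:W}
\textup{(a)} If $\alpha\in A_\delta$, then $W_\alpha\cap(H_\delta\times V_\delta)=\emptyset$.

\textup{(b)} If $x=(f,p)\in X$ and $\alpha\notin\operatorname{supp}f\cup\bigcup_{\delta\in p}A_\delta$, then $\{x\}\times Y\subset\overline{W_\alpha}$.
\end{lemma}
\begin{proof}
(a) If $((f,p),e)$ were in the intersection, then $f(\alpha)\in e\subset J_\delta$, whereas $\delta\in p$ and $\alpha\in A_\delta$ give $f(\alpha)\in E_\delta$ by $(\star)$.

(b) Let $e\in Y$ and let $[a,O;c,q]\times V$ be a neighborhood of $(x,e)$ with $V$ open; we may assume that $\alpha\in a$. Since $f(\alpha)=\infty$ and $O$ is open, $N=\{k:(f\restriction a)^\alpha_k\in O\}\in\mathcal F$. By Lemma~\ref{lem:addpoint} there is $k\in N$ with $e\cup\{k\}\in V$. Let $f_1$ be $f$ with its value at $\alpha$ changed to $k$. Then $(f_1,p)\in X$, since $\alpha\notin A_\delta$ for $\delta\in p$. So $((f_1,p),e\cup\{k\})$ is a point of $W_\alpha\cap([a,O;c,q]\times V)$.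
\end{proof}

By (a), II wins if all his answers are $W_\alpha$ with $\alpha$ in one and the same $A_\delta$. By (b), such an answer to $(x,e)$, $x=(f,p)$, is available whenever $\operatorname{supp}f\cup\bigcup_{\eta\in p}A_\eta$ does not cover $A_\delta$. This is so if $p\subset\delta$, again by \eqref{eq:ladder}. Thus II needs a $\delta$ that closes off the strategy of I.

\begin{proposition}\label{prop:lose}
If $Y'$ is a Tychonoff space containing $Y$ as a dense subspace (for instance $Y'=Y$), then $X\times Y'$ is not $\Omega$-separable.
\end{proposition}
\begin{proof}
Fix open sets $W'_\alpha\subset X\times Y'$ and $V'_\delta\subset Y'$ with $W'_\alpha\cap(X\times Y)=W_\alpha$ and $V'_\delta\cap Y=V_\delta$. Since $X\times Y$ is dense in $X\times Y'$, part (a) of Lemma~\ref{lem:W} gives $W'_\alpha\cap(H_\delta\times V'_\delta)=\emptyset$ for $\alpha\in A_\delta$. Since $\{x\}\times Y$ is dense in $\{x\}\times Y'$, part (b) gives $\{x\}\times Y'\subset\overline{W'_\alpha}$ for $x$ and $\alpha$ as there.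

Suppose that $\sigma$ is a winning strategy for I on $X\times Y'$. Call a finite sequence $\bar\alpha=(\alpha_0,\dots,\alpha_{n-1})$ of countable ordinals \emph{admissible} if the answers $W'_{\alpha_0},\dots,W'_{\alpha_{n-1}}$ of II against $\sigma$ are all legal. In this case let $x(\bar\alpha)\in X$ be the first coordinate of the next point played by $\sigma$. For $\gamma<\omega_1$ there are only countably many finite sequences in $\gamma$. So there is $g(\gamma)$ with $\gamma<g(\gamma)<\omega_1$ such that $x(\bar\alpha)\in X_{g(\gamma)}$ for all admissible $\bar\alpha\in\gamma^{<\omega}$. Let $\delta=\sup_ng^n(0)$. This is a nonzero countable limit ordinal, and since every finite sequence in $\delta$ is a sequence in some $g^n(0)$, we have $x(\bar\alpha)\in X_\delta$ for all admissible $\bar\alpha\in\delta^{<\omega}$.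

Now II plays against $\sigma$, answering only with sets $W'_\alpha$, $\alpha\in A_\delta$. Suppose that the answers so far are given by an admissible sequence in $A_\delta\subset\delta$. Then the first coordinate $x_n=(f_n,p_n)$ of I's next point is in $X_\delta$. Every $\eta\in p_n$ is less than $\delta$, so $A_\delta\cap A_\eta\subset A_\delta\cap\eta$ is finite. As $A_\delta$ is infinite, there is
\[
\alpha_n\in A_\delta\setminus\Bigl(\operatorname{supp}f_n\cup\bigcup_{\eta\in p_n}A_\eta\Bigr),
\]
and the answer $W'_{\alpha_n}$ is legal. So the play continues in this way. At its end, $\bigcup_nW'_{\alpha_n}$ is disjoint from the nonempty open set $H_\delta\times V'_\delta$, so $\sigma$ has lost, a contradiction.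
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$X$ is $\Omega$-separable by Proposition~\ref{prop:win}, and $X\times Y'$ is not $\Omega$-separable for $Y'=Y$ and all other $Y'$ as in the theorem, by Proposition~\ref{prop:lose}. The closure $Y'$ of the copy \eqref{eq:Y} of $Y$ in $2^{Q\sqcup\Lambda}$ is compact, zero-dimensional, separable and of weight at most $\omega_1$. It remains to compute the cardinal functions; $|X|=\omega_1$, $|Y|=\omega$ and $w(Y)\le\omega_1$ have been noted.

By Theorem~\ref{thm:pibase}, neither $Y$ nor the compact $Y'$ just mentioned has countable weight. So their weight is $\omega_1$. If $\pi w(X)\le\omega$, then $X$ and hence $X\times Y$ would be separable, and $X\times Y$ would be $\Omega$-separable; so $\pi w(X)\ge\omega_1$.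

For $\pi w(X)\le\omega_1$, consider a basic neighborhood $[a,O;c,p]$ of $(f,p)$ with $a\supset\operatorname{supp}f$ and $c\supset p$. Start with $u=f\restriction a\in O$ and change its infinite values one at a time: at coordinate $i$ replace the current $u$ by $u^i_k$, where $k$ lies both in $\{k:u^i_k\in O\}\in\mathcal F$ and in the nonempty open set $\bigcap\{E_\delta:\delta\in p,\ i\in A_\delta\}$. We end with some $u\in O\cap Q^a$. The set $\{u\}$ is open in $Z^a$, since $u$ has no infinite coordinate. The set $[a,\{u\};c,p]\subset[a,O;c,p]$ is nonempty: it contains $(f_1,p)$ with $f_1=u$ on $a$ and $\infty$ elsewhere, which satisfies $(\star)$ by $(\star)$ for $(f,p)$ and the choice of the values $k$. There are only $\omega_1$ sets of the form $[a,\{u\};c,p]$ with $u\in Q^a$, so the nonempty ones form a $\pi$-base of size at most $\omega_1$.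
\end{proof}

\section{Squares, and a stronger game}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:square}]
Let $S=X\oplus Y$ be the disjoint sum of the spaces of Theorem~\ref{thm:main}. Both $X$ and the countable space $Y$ are $\Omega$-separable. Player I wins on $S$ by alternating between winning runs on the two clopen parts, intersecting II's answers with the part in question.

Suppose that I had a winning strategy $\sigma$ on $S\times S$. We turn it into a winning strategy on the clopen subspace $C=X\times Y$. When $\sigma$ suggests a point of $C$, I plays it and feeds II's answer to $\sigma$. When $\sigma$ suggests a point outside $C$, I plays an arbitrary point of $C$, ignores the answer, and feeds to $\sigma$ the open set $S^2\setminus C$, which contains the suggested point. The sets fed to $\sigma$ have dense union in $S^2$, and those that meet $C$ are answers of II; so II's answers have dense union in $C$. This contradicts Theorem~\ref{thm:main}.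
\end{proof}

For Theorem~\ref{thm:star} we need the known fact \cite{game} that $\Omega$-separable spaces are ccc. For completeness we include a proof: from an uncountable disjoint family we make countably many open sets $U_t$, $t\in2^{<\omega}$, with which II can answer every point while avoiding one member of the family.

\begin{lemma}\label{lem:ccc}
Every $\Omega$-separable space $X$ satisfies the ccc.
\end{lemma}
\begin{proof}
Suppose that there is an uncountable disjoint family of nonempty open sets, and that $\sigma$ is a winning strategy for I. Extending the family to a maximal one and uniting all but $\omega_1$ many members with one of the others, we get disjoint nonempty open sets $G_\beta$, $\beta<\omega_1$, with dense union. Fix an injection $r:\omega_1\to2^\omega$, and for $t\in2^{<\omega}$ let $U_t=\bigcup\{G_\beta:t\subset r(\beta)\}$. Every $x\in X$ is in $\overline{U_\emptyset}$, and $\overline{U_t}=\overline{U_{t^\frown0}}\cup\overline{U_{t^\frown1}}$. So there is $r_x\in2^\omega$ with $x\in\overline{U_{r_x\restriction m}}$ for all $m$. The positions in which II has used only the countably many sets $U_t$ are countable in number; let $C$ be the countable set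 of points that $\sigma$ plays in them, and choose $\beta$ with $r(\beta)\notin\{r_x:x\in C\}$. Now II answers each $x_n\in C$ with $U_{r_{x_n}\restriction m}$, where $m$ is such that $r_{x_n}\restriction m\not\subset r(\beta)$. All his answers are legal and disjoint from $G_\beta$, so $\sigma$ loses, a contradiction.
\end{proof}

The idea for Theorem~\ref{thm:star} is the one that failed in Section~\ref{sec:pibase}: I interleaves runs on the slices $X\times\{t\}$. He now feeds to his strategy the first factors of countably many boxes filling the answer $W$; a neighborhood $V$ of $t$ chosen after the play then selects a subfamily of them, which is what $\Omega^*$ allows.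

\begin{proof}[Proof of Theorem~\ref{thm:star}]
Let $\sigma$ be a winning strategy for I in $\Omega^*$ on $X$. Feeding the one-element families $\{U_n\}$ to $\sigma$ we obtain a winning strategy in $\Omega$, since $\mathcal V_n=\{U_n\}$ is a permitted choice of II. So $X$ is $\Omega$-separable, hence ccc.

Let $Y$ be separable and let $T$ be a countable dense subset of $Y$. Then $X\times Y$ is ccc: if there were uncountably many disjoint nonempty open boxes, the second factors of uncountably many of them would contain a common point of $T$, so their first factors would be disjoint.

Player I interleaves runs of $\sigma$ indexed by $t\in T$, giving infinitely many moves to each; in run $t$ he plays $(x,t)$ when $\sigma$ suggests $x$. If II answers $W$, I uses the ccc to choose open boxes $A_i\times B_i\subset W$ $(i\in\omega$, repetitions allowed$)$ with union dense in $W$, and feeds the indexed family $\{A_i\}_{i\in\omega}$ to the run.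

To see that this wins, let $O\times V$ be a nonempty open box and let $t\in T\cap V$. Consider run $t$, with points $x_n$, answers $W_n$ and boxes $A^n_i\times B^n_i$. Let $\mathcal V_n$ be the subfamily
\[
\mathcal V_n=\{A^n_i:i\in\omega,\ B^n_i\cap V\ne\emptyset\}.
\]
If $G\ni x_n$ is open, then $G\times V$ is a neighborhood of $(x_n,t)$, so it meets $W_n$ and therefore some $A^n_i\times B^n_i$. This $A^n_i$ belongs to $\mathcal V_n$ and meets $G$. Hence $x_n\in\overline{\bigcup\mathcal V_n}$ for all $n$, so the $\mathcal V_n$ are a permitted choice. As I wins the run, there are $n$ and $i$ such that $B^n_i\cap V\ne\emptyset$ and $A^n_i$ meets $O$. Then $W_n\supset A^n_i\times B^n_i$ meets $O\times V$. So the union of II's answers is dense.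

If I had a winning strategy in $\Omega^*$ on the space $X$ of Theorem~\ref{thm:main}, then $X\times Y$ would be $\Omega$-separable for the countable $Y$ of that theorem, a contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{game} \emph{Some New Versions Of An Old Game}, \texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.
\end{thebibliography}

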